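\title{Spheres as large-scale absolute extensors of a space of infinite asymptotic dimension}

\begin{abstract}
We determine whether a metric space $X$ has asymptotic dimension at most $n$ whenever the sphere $S^n$ is a large-scale absolute extensor of $X$. The implication holds for $n=0$ and fails for every $n\ge 1$: a single proper metric space of bounded geometry, a coarse disjoint union of random expanders, has infinite asymptotic dimension and has all spheres $S^n$, $n\ge1$, as large-scale absolute extensors. For this space a compact Lipschitz neighborhood retract is a large-scale absolute extensor if and only if it is connected, and the Higson corona has covering dimension $1$. Expansion confines each extension problem to a small set of vertices; small sets span few edges, so they can be cut into trees, and over trees one extends by interpolation.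
\end{abstract}

\section{The question and the results}\label{sec:intro}

A compact Hausdorff space $\Omega$ has covering dimension $\dim\Omega\le n$ if every finite open cover of $\Omega$ has a finite open refinement in which each point lies in at most $n+1$ members. This combinatorial condition can be detected by maps to spheres.

\begin{theorem}[{see \cite[Theorem 3.2.10]{Eng}}]\label{thm:classical}
A compact Hausdorff space $\Omega$ satisfies $\dim\Omega\le n$ if and only if every continuous map from a closed subset of $\Omega$ to $S^n$ extends continuously over $\Omega$.
\end{theorem}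

Both sides of this equivalence have large-scale counterparts. Let $X$ be a metric space and $n\ge0$ an integer. A family of subsets of $X$ is \emph{uniformly bounded} if the diameters of its members have a finite upper bound. Given a cover $\mathcal U$ of $X$, a family $\mathcal V$ is \emph{$\mathcal U$-disjoint} if each member of $\mathcal U$ meets at most one member of $\mathcal V$.

\begin{definition}\label{def:asdim}
We write $\operatorname{asdim}X\le n$ if for every uniformly bounded cover $\mathcal U$ of $X$ there are uniformly bounded $\mathcal U$-disjoint families $\mathcal V_0,\dots,\mathcal V_n$ whose members together cover $X$. We write $\operatorname{asdim}X=\infty$ if this fails for every $n$.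
\end{definition}

An equivalent form, closer to the definition of $\dim$ and not used below, asks for a uniformly bounded cover $\mathcal V$ such that each member of $\mathcal U$ meets at most $n+1$ members of $\mathcal V$.

A map $f$ between metric spaces is \emph{$(\lambda,C)$-Lipschitz} if $d(f(x),f(y))\le\lambda\,d(x,y)+C$ for all $x,y$ in its domain, and \emph{$\lambda$-Lipschitz} if it is $(\lambda,0)$-Lipschitz.

\begin{definition}\label{def:extensor}
A bounded metric space $K$ is a \emph{large-scale absolute extensor} of $X$, in this paper simply an \emph{extensor} of $X$, if for every $\varepsilon>0$ there is $\delta>0$ such that for every $A\subset X$ every $(\delta,\delta)$-Lipschitz map $f:A\to K$ extends to an $(\varepsilon,\varepsilon)$-Lipschitz map $g:X\to K$.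
\end{definition}

A $(\delta,\delta)$-Lipschitz map to $K$ varies by at most $\delta(R+1)$ on a set of diameter $R$, and it is unconstrained on pairs of points at distance at least $\operatorname{diam}K/\delta$. For small $\delta$ this plays the role of continuity, with sets of a fixed large diameter in place of small neighborhoods. If the metric of $K$ is replaced by one that differs from it by a factor at most $L$, a $(\delta,\delta)$-Lipschitz map becomes $(L\delta,L\delta)$-Lipschitz; so being an extensor depends only on the bi-Lipschitz class of the metric of $K$. We give $S^n\subset\mathbb R^{n+1}$ the Euclidean (chordal) metric.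

Two cases show what the definition does not see. If $X$ is bounded, every $K$ is an extensor of $X$: for $\delta\le\varepsilon/(\operatorname{diam}X+1)$ the set $f(A)$ has diameter at most $\varepsilon$, and one extends $f$ by a constant taken from $f(A)$. If $K=[0,1]$, then $K$ is an extensor of every $X$: for $A\ne\emptyset$ the function $h(x)=\min\{1,\inf_{a\in A}(f(a)+\delta d(x,a))\}$ is $\delta$-Lipschitz and satisfies $f-\delta\le h\le f$ on $A$, so the function equal to $f$ on $A$ and to $h$ elsewhere is $(\delta,\delta)$-Lipschitz. An obstruction needs an unbounded $X$ and a target with a hole; Examples \ref{ex:path} and \ref{ex:grid} show that $S^1$ is an extensor of $\mathbb Z$ and is not an extensor of $\mathbb Z^2$.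

By work of Dydak and Mitra, $S^n$ being an extensor of a proper metric space $X$ is related to the Higson corona of $X$ having dimension at most $n$, and for a space $X$ of finite asymptotic dimension, $S^n$ is an extensor of $X$ if and only if $\operatorname{asdim}X\le n$. The following question comes from \cite{CAD}.

\medskip
\noindent\textbf{Question.} \emph{If $S^n$ is a large-scale absolute extensor of $X$, with no assumption that $\operatorname{asdim}X$ is finite, is $\operatorname{asdim}X\le n$?}
\medskip

Theorem \ref{thm:classical} has no finiteness assumption, which suggests the answer yes; and by the result just quoted, a counterexample must have infinite asymptotic dimension. The answer is yes for $n=0$ and no for all $n\ge1$. Recall that $X$ is \emph{proper} if its closed balls are compact, and has \emph{bounded geometry} if for each $R$ the cardinalities of its $R$-balls have a finite upper bound.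

\begin{theorem}\label{thm:A}
\begin{enumerate}
\item[(1)] If $K$ is a compact metric space that is not connected (for example $K=S^0$) and $K$ is an extensor of a metric space $X$, then $\operatorname{asdim}X\le0$.
\item[(2)] There is a proper metric space $X$ of bounded geometry with $\operatorname{asdim}X=\infty$ such that $S^n$ is an extensor of $X$ for every $n\ge1$.
\end{enumerate}
\end{theorem}

The proof of (2) uses only two properties of the sphere. One is connectedness. The other is the following.

\begin{definition}\label{def:LNR}
A nonempty compact set $K\subset\mathbb R^m$ is a \emph{Lipschitz neighborhood retract} (LNR) if there are $\kappa\in(0,1]$, $\lambda\ge1$ and a $\lambda$-Lipschitz map $\rho:\{u\in\mathbb R^m:\operatorname{dist}(u,K)\le\kappa\}\to K$ with $\rho(u)=u$ for $u\in K$.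
\end{definition}

\begin{theorem}\label{thm:B}
Let $X$ be the space of Theorem \ref{thm:A}(2) constructed in Section \ref{sec:graphs}.
\begin{enumerate}
\item[(1)] A compact LNR $K$ is an extensor of $X$ if and only if $K$ is connected.
\item[(2)] The Higson corona $\nu X$ satisfies $\dim\nu X=1$, although $\operatorname{asdim}X=\infty$.
\end{enumerate}
\end{theorem}

The two large-scale notions part for the following reason. A cover as in Definition \ref{def:asdim} must have uniformly bounded members everywhere, whereas an extension as in Definition \ref{def:extensor} may be nearly constant on a set of huge diameter. Expanders make the gap as wide as possible. Our space is a union of finite graphs $G_N$, placed far apart, with two properties: every set of at most half of the vertices grows by a factor $1.1$ when its neighbors are added, and a set of $k$ vertices with $k/N$ small spans barely more than $k$ edges. The first property rules out the covers. It also forces every real function with small Lipschitz constant to be close to its median outside a small set of vertices, so that an extension problem is easy outside that set. The second property says that on the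 small set the graph becomes a forest after removal of some vertices that are far apart, and on a forest a connected target has no obstruction.

Section \ref{sec:target} treats the target $K$ and proves Theorem \ref{thm:A}(1). Section \ref{sec:small} solves four small extension problems by hand. The graphs and the space $X$ are built in Section \ref{sec:graphs}; Section \ref{sec:trees} contains the two combinatorial lemmas, on cutting and on interpolating; Section \ref{sec:extension} proves Theorems \ref{thm:A}(2) and \ref{thm:B}(1), and Section \ref{sec:higson} proves Theorem \ref{thm:B}(2).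

\section{Disconnected and connected targets}\label{sec:target}

For $R>0$, an \emph{$R$-chain} in $X$ is a finite sequence of points with consecutive distances at most $R$, and the \emph{$R$-components} of $X$ are the classes of points joined by $R$-chains. A disconnected target detects unbounded $R$-components, because a map with small constants cannot jump over the gap in $K$.

\begin{proof}[Proof of Theorem \ref{thm:A}(1)]
Write $K=K_1\sqcup K_2$ with $K_1,K_2$ nonempty and compact, and let $\alpha>0$ be the distance between them. Let $\mathcal U$ be a cover of $X$ by sets of diameter at most $R$. Choose $\varepsilon>0$ with $\varepsilon R+\varepsilon<\alpha$, and let $\delta$ be as in Definition \ref{def:extensor}. Let $a,b\in X$ satisfy $\delta\,d(a,b)\ge\operatorname{diam}K$; then $a\neq b$, since $\operatorname{diam}K>0$. A map $f:\{a,b\}\to K$ with $f(a)\in K_1$ and $f(b)\in K_2$ is $(\delta,\delta)$-Lipschitz, so it has an $(\varepsilon,\varepsilon)$-Lipschitz extension $g:X\to K$. Along an $R$-chain starting at $a$, consecutive values of $g$ are at distance less than $\alpha$, so all values lie in $K_1$ and the chain does not reach $b$. Hence every $R$-component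 has diameter at most $\operatorname{diam}K/\delta$. Each member of $\mathcal U$ lies in one $R$-component, so the family $\mathcal V_0$ of $R$-components is a uniformly bounded $\mathcal U$-disjoint cover of $X$.
\end{proof}

In a connected target we want to move between two values at a speed proportional to their distance. For an LNR, connectedness gives this.

\begin{lemma}\label{lem:paths}
Let $K\subset\mathbb R^m$ be a connected compact LNR. There is $c\ge1$ such that any $u,v\in K$ are joined by a $c|u-v|$-Lipschitz path $\gamma:[0,1]\to K$ with $\gamma(0)=u$ and $\gamma(1)=v$.
\end{lemma}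

\begin{proof}
If $|u-v|\le\kappa$, the segment from $u$ to $v$ lies in the domain of $\rho$, and $t\mapsto\rho((1-t)u+tv)$ is a $\lambda|u-v|$-Lipschitz path from $u$ to $v$ in $K$.

Let $|u-v|>\kappa$. Cover $K$ by finitely many open balls of radius $\kappa/2$ with centers in $K$, say $n_1$ balls, and join two centers if their distance is less than $\kappa$. The resulting graph is connected: balls whose centers are not joined are disjoint, so a splitting of the graph into two parts with no edge between them would split $K$ into two disjoint nonempty open sets. Going from $u$ to the center of a ball containing it, then along at most $n_1-1$ edges, then to $v$, and repeating a point if necessary, we get a chain of $n_0=n_1+1$ steps of length less than $\kappa$. Each step is realized by a $\lambda\kappa$-Lipschitz path on $[0,1]$. Running these paths on consecutive intervals of length $1/n_0$ gives a path with constant $n_0\lambda\kappa\le n_0\lambda|u-v|$. Take $c=n_0\lambda$.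
\end{proof}

\begin{example}\label{ex:sphere}
The nearest-point projection of $\mathbb R^{n+1}$ onto the closed ball of radius $L$ about $0$ is $1$-Lipschitz, and it equals $u\mapsto Lu/|u|$ on $\{|u|\ge L\}$. So $u\mapsto u/|u|$ is $(1/L)$-Lipschitz on $\{|u|\ge L\}$. With $L=\frac12$ we see that $S^n$ is an LNR with $\kappa=\frac12$, $\rho(u)=u/|u|$, $\lambda=2$. For $n\ge1$ it is connected, and great-circle arcs give $c=\pi/2$, because an arc of angle $\phi\in[0,\pi]$ has chord $2\sin(\phi/2)\ge2\phi/\pi$.
\end{example}

\section{Four small extension problems}\label{sec:small}

Graphs are simple, and finite except for the lattices $\mathbb Z$ and $\mathbb Z^2$. A graph $G$ is identified with its vertex set with the path metric $d_G$, which is $\infty$ between different components. Three facts are used throughout.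
\begin{enumerate}
\item[(F1)] A $(\delta,\delta)$-Lipschitz map on a subset of a graph is $2\delta$-Lipschitz, because distinct vertices are at distance at least $1$.
\item[(F2)] A map on a connected graph that moves the ends of every edge by at most $\varepsilon$ is $\varepsilon$-Lipschitz: add up along a shortest path.
\item[(F3)] Let $g_1$ be $\tau$-Lipschitz on a nonempty set $P$ of vertices of a connected graph, let $x$ be a vertex and $p_x$ a point of $P$ nearest to $x$. Then $|g_1(p_x)-g_1(p)|\le2\tau\,d(x,p)$ for all $p\in P$, since $d(p_x,p)\le d(p_x,x)+d(x,p)\le2d(x,p)$.
\end{enumerate}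
By (F3), giving one new vertex the value at its nearest point of $P$ at most doubles the Lipschitz constant. In this section $K$ is a connected compact LNR, $c$ is as in Lemma \ref{lem:paths}, $\Delta=\operatorname{diam}K$, and $g_1:P\to K$ is $\tau$-Lipschitz with $P\ne\emptyset$.

\begin{example}[the line]\label{ex:path}
Let $P\subset\mathbb Z$. For consecutive points $a<b$ of $P$ take the path $\gamma$ of Lemma \ref{lem:paths} from $g_1(a)$ to $g_1(b)$ and put $g(x)=\gamma\bigl((x-a)/(b-a)\bigr)$ for $a\le x\le b$. Each edge is moved by at most $c|g_1(a)-g_1(b)|/(b-a)\le c\tau$. Beyond a first or last point of $P$ let $g$ be constant. Then $g$ is $c\tau$-Lipschitz by (F2), and by (F1) the space $K$ is an extensor of $\mathbb Z$.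
\end{example}

\begin{example}[one branch point]\label{ex:spider}
Let $T$ be a union of paths that share only the endpoint $o$, and let $P$ be the set of their other endpoints. Put $g(o)=g_1(p_o)$. By (F3) the two ends of the path from $o$ to $p$ now carry values at distance at most $2\tau\,d(o,p)$, and Example \ref{ex:path} on each path gives a $2c\tau$-Lipschitz extension.
\end{example}

\begin{example}[two independent cycles]\label{ex:theta}
Let $\Theta$ consist of two vertices joined by three paths of length $2q$ with disjoint interiors, and let $z,z'$ be the midpoints of two of them, so that $d(z,z')=2q$. If $z\notin P$ put $g_1(z)=g_1(p_z)$, and if $z'\notin P$ put $g_1(z')=g_1(p_{z'})$. By (F3) and the bound $|g_1(z)-g_1(z')|\le\Delta$, the map $g_1$ is $\max(2\tau,\Delta/2q)$-Lipschitz on $P\cup\{z,z'\}$. Now split each of $z,z'$ into two leaves with the same value (Figure \ref{fig:theta}). The result is a tree $T$. Distances in $T$ are at least the corresponding distances in $\Theta$, so the data on $T$ have the same Lipschitz constant, and an extension over $T$ is an extension over $\Theta$ with the same bound on edges. When $P$ is far from both $z$ and $z'$,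 nothing better than $\Delta$ bounds $|g_1(z)-g_1(z')|$; this is why the cut points must be far apart.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (0,0) -- (3,0);
\draw (0,0) .. controls (0.5,1.3) and (2.5,1.3) .. (3,0);
\draw (0,0) .. controls (0.5,-1.3) and (2.5,-1.3) .. (3,0);
\fill (0,0) circle (1.5pt); \fill (3,0) circle (1.5pt);
\draw[fill=white] (1.5,0.975) circle (2.5pt) node[above=2pt] {$z$};
\draw[fill=white] (1.5,-0.975) circle (2.5pt) node[below=2pt] {$z'$};
\draw (5.5,0) -- (8.5,0);
\draw (6.6,1) -- (5.5,0) -- (6.6,-1);
\draw (7.4,1) -- (8.5,0) -- (7.4,-1);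
\fill (5.5,0) circle (1.5pt); \fill (8.5,0) circle (1.5pt);
\draw[fill=white] (6.6,1) circle (2.5pt) node[above=2pt] {$z$};
\draw[fill=white] (7.4,1) circle (2.5pt) node[above=2pt] {$z$};
\draw[fill=white] (6.6,-1) circle (2.5pt) node[below=2pt] {$z'$};
\draw[fill=white] (7.4,-1) circle (2.5pt) node[below=2pt] {$z'$};
\end{tikzpicture}
\caption{Left: two vertices joined by three long paths, with cut points $z,z'$ in the middle of two of the paths. Right: the tree obtained by splitting each cut point into two leaves. A map on the tree that takes equal values on equally labeled leaves is a map on the original graph.}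
\label{fig:theta}
\end{figure}

\begin{example}[the grid]\label{ex:grid}
The circle is not an extensor of $\mathbb Z^2$. Let $A=\{x\in\mathbb Z^2:\max(|x_1|,|x_2|)=L\}$ and $f(x)=x/|x|$. By Example \ref{ex:sphere}, $f$ is $(1/L)$-Lipschitz, hence $(\delta,\delta)$-Lipschitz once $L\ge1/\delta$. Suppose that $g$ is a $(\frac12,\frac12)$-Lipschitz extension. The ends of an edge have images at chordal distance at most $1$, so the angle $\omega(x,y)$ from $g(x)$ to $g(y)$ can be taken in $[-\pi/3,\pi/3]$, and $\omega(y,x)=-\omega(x,y)$. Around a unit square the sum of $\omega$ is a multiple of $2\pi$ of absolute value at most $4\pi/3$, hence $0$. Add over all unit squares in $[-L,L]^2$, oriented counterclockwise: interior edges cancel, so the sum of $\omega$ around $A$ is $0$. But each term is positive, since $\det(x,y)=L>0$ for $x=(L,t)$, $y=(L,t+1)$, and the other three sides are rotations of this one.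
\end{example}

An $L\times L$ grid has $L^2$ vertices and $2L(L-1)$ edges, at least $\frac43$ edges per vertex for $L\ge3$, while $\Theta$ has $6q-1$ vertices and $6q$ edges. The number of edges per vertex is the quantity that we control in the next section.

\section{Expanders in which small sets are sparse}\label{sec:graphs}

For a set $S$ of vertices of a graph, $B_r(S)$ is the set of vertices at distance at most $r$ from $S$, and $E(S)$ is the set of edges with both ends in $S$. If all degrees are at most $20$, then $|B_1(S)|\le21|S|$, and so $|B_r(S)|\le21^r|S|$ for integers $r\ge0$.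

\begin{lemma}\label{lem:graphs}
For every $N\ge4$ there is a graph $G_N$ on $N$ vertices with all degrees at most $20$ such that
\begin{enumerate}
\item[(a)] $|B_1(S)|>1.1\,|S|$ whenever $1\le|S|\le N/2$;
\item[(b)] $|E(S)|\le(1+\theta_k)k$ whenever $1\le k=|S|\le N/2$, where $\theta_k=18/\ln(N/k)$.
\end{enumerate}
\end{lemma}

Property (a) implies that $G_N$ is connected, since otherwise a smallest component $S$ has $|S|\le N/2$ and $B_1(S)=S$. A connected set of $k$ vertices spans at least $k-1$ edges, so (b) says that sets with $k/N$ small are nearly as sparse as trees. The form of $\theta_k$ comes from a count: there are at most $(eN/k)^k$ sets of size $k$, and in a random graph each edge inside such a set costs a factor $k/N$. The first $k$ edges pay for the choice of the set up to a factor exponential in $k$, and a constant times $k/\ln(N/k)$ further edges pay for that factor.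

\begin{proof}
Let $\pi_1,\dots,\pi_{10}$ be independent uniformly random permutations of the vertex set $\{1,\dots,N\}$, and let the edges be the pairs $\{v,\pi_i(v)\}$ with $\pi_i(v)\ne v$. The neighbors of $v$ are among the points $\pi_i(v)$, $\pi_i^{-1}(v)$, so degrees are at most $20$. We bound the probabilities that (a) and (b) fail, using the inequalities $(a/b)^b\le\binom ab\le(ea/b)^b$ for integers $1\le b\le a$ and the fact that $x\mapsto(ea/x)^x$ increases on $(0,a]$, where its logarithm has derivative $\ln(a/x)\ge0$.

\emph{Property (a).} Suppose that $|S|=k\le N/2$ and $|B_1(S)|\le1.1k$. Put $j=\lfloor k/10\rfloor$ and $t=k+j\le N$. Then $|B_1(S)|\le t$, so there is a set $S^+\supset S$ with $|S^+|=t$ and $\pi_i(S)\subset S^+$ for all $i$. For fixed $S\subset S^+$ the set $\pi_i(S)$ is a uniformly random $k$-set, so this event has probability $\bigl(\binom tk/\binom Nk\bigr)^{10}$. There are $\binom Nk\binom{N-k}j$ pairs $(S,S^+)$, so (a) fails for some set of size $k$ with probability at most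
\[
\binom{N-k}{j}\binom tj^{10}\binom Nk^{-9}.
\]
Since $j\le k/10$ and $t\le1.1k$, monotonicity gives, for $j\ge1$,
\[
\binom{N-k}j\le\Bigl(\frac{eN}j\Bigr)^j\le\Bigl(\frac{10eN}k\Bigr)^{k/10},\qquad
\binom tj\le\Bigl(\frac{1.1ek}j\Bigr)^j\le(11e)^{k/10};
\]
for $j=0$ both binomial coefficients equal $1$ and the final bounds hold as well. Together with $\binom Nk\ge(N/k)^k$ and $\frac1{10}\ln(10e)+\ln(11e)<0.331+3.398<3.75$, this bounds the probability by $b_k^{\,k}$, where
\[
b_k=e^{3.75}\Bigl(\frac kN\Bigr)^{8.9}\le e^{3.75}\,2^{-7.9}\,\frac kN\le e^{-1.7}\,\frac kN ;
\]
here we used $k/N\le\frac12$ and $7.9\ln2>5.47$. Thus $b_k^{\,k}\le e^{-1.7k}k/N$. As $\sum_{k\ge1}ky^k=y/(1-y)^2$, which is less than $1$ for $y=e^{-1.7}<\frac15$, property (a) fails with probability less than $1/N$.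

\emph{Property (b).} Fix $k\le N/2$ and let $h$ be the least integer greater than $\theta_kk$. A $k$-set $S$ violates (b) exactly when $|E(S)|\ge\ell$, where $\ell=k+h$. Each edge in $E(S)$ has the form $\{v,\pi_i(v)\}$ for a pair $(v,i)\in S\times\{1,\dots,10\}$ with $\pi_i(v)\in S$, and distinct edges come from distinct pairs. So $|E(S)|\ge\ell$ implies that there is an $\ell$-subset $Q\subset S\times\{1,\dots,10\}$ with $\pi_i(v)\in S$ for all $(v,i)\in Q$. For fixed $S$ and $Q$, with $\ell_i$ pairs of second coordinate $i$, this has probability
\[
\prod_{i=1}^{10}\ \prod_{0\le a<\ell_i}\frac{k-a}{N-a}\le\Bigl(\frac kN\Bigr)^{\ell}.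
\]
There are at most $(eN/k)^k$ choices of $S$ and at most $2^{10k}$ choices of $Q$, so (b) fails for some set of size $k$ with probability at most
\[
\Bigl(\frac{eN}k\Bigr)^k2^{10k}\Bigl(\frac kN\Bigr)^{k+h}=(2^{10}e)^k\Bigl(\frac kN\Bigr)^h .
\]
From $h\ge1$ and $h\ge\theta_kk$ we get $h\ge\frac12(1+\theta_kk)$, and $(k/N)^{\theta_kk/2}=e^{-9k}$ by the definition of $\theta_k$. Since $10\ln2<7$, the bound is at most $(2^{10}e^{-8})^k(k/N)^{1/2}\le e^{-k}(k/N)^{1/2}$. Summing over $k$, property (b) fails with probability at most $N^{-1/2}\sum_{k\ge1}ke^{-k}=N^{-1/2}e/(e-1)^2<0.93\,N^{-1/2}$.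

For $N\ge4$ the two probabilities add up to less than $\frac14+0.47<1$, so some choice of permutations has both properties.
\end{proof}

\subsection*{The space $X$}
Fix graphs $G_N$ as in Lemma \ref{lem:graphs}. Let $X=\bigsqcup_{N\ge4}G_N$, with the path metric on each $G_N$ and with $d(x,y)=N+M$ for $x\in G_N$, $y\in G_M$, $N\ne M$. This is a metric with integer values. For the triangle inequality $d(x,y)\le d(x,w)+d(w,y)$, let $x\in G_N$, $y\in G_M$. If $N\ne M$, then the right side is at least $N+M$ wherever $w$ lies. If $N=M$ and $w\notin G_N$, then the right side exceeds $2N$, while $d(x,y)\le\operatorname{diam}G_N<N$. For an integer $R\ge0$, a ball of radius $R$ about $x\in G_N$ has at most $21^R$ points in $G_N$ and meets another $G_M$ only if $M\le R$; so it has at most $21^R+\sum_{M\le R}M$ points. Thus $X$ is proper and has bounded geometry.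

Expansion has two consequences. The first is that well-separated small sets occupy a small fraction of $G_N$.

\begin{lemma}\label{lem:asdim}
$\operatorname{asdim}X=\infty$.
\end{lemma}

\begin{proof}
Suppose that $\operatorname{asdim}X\le n$. Choose an integer $R$ with $1.1^R>n+1$, let $\mathcal U$ be the cover of $X$ by closed $R$-balls, and let $\mathcal V_0,\dots,\mathcal V_n$ be as in Definition \ref{def:asdim}, with members of diameter at most an integer $D$. Take $N$ with $21^{D+R}\le N/2$; neighborhoods are taken in $G_N$. Fix $i$. For $V\in\mathcal V_i$ with $S_V=V\cap G_N\neq\emptyset$, the set $S_V$ lies in a $D$-ball of $G_N$, so $|B_r(S_V)|\le21^{D+R}\le N/2$ for $r\le R$. Applying (a) to $B_0(S_V),\dots,B_{R-1}(S_V)$ in turn gives $|B_R(S_V)|\ge1.1^R|S_V|$. For distinct $V,V'\in\mathcal V_i$ the sets $B_R(S_V)$ and $B_R(S_{V'})$ are disjoint, since a common point would be the center of an $R$-ball meeting both $V$ and $V'$. Hence $\sum_{V\in\mathcal V_i}|S_V|\le1.1^{-R}N$. The families $\mathcal V_0,\dots,\mathcal V_n$ cover $G_N$, so $N\le(n+1)1.1^{-R}N<N$, a contradiction.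
\end{proof}

The second consequence is concentration. A \emph{median} of $u:G_N\to\mathbb R$ is a number $\mu$ such that each of the sets $\{u\le\mu\}$ and $\{u\ge\mu\}$ has at least $N/2$ points.

\begin{lemma}\label{lem:conc}
Let $u:G_N\to\mathbb R$ be $L$-Lipschitz with median $\mu$. Then $|\{x:|u(x)-\mu|>Lr\}|\le1.1^{-r}N$ for every integer $r\ge0$.
\end{lemma}

\begin{proof}
Let $S=\{u\le\mu\}$ and $Q_r=G_N\setminus B_r(S)$. Then $|Q_r|\le N/2$ for all $r$. Also $B_1(Q_{r+1})\subset Q_r$, because a vertex within distance $1$ of $B_r(S)$ lies in $B_{r+1}(S)$. By (a), $1.1|Q_{r+1}|\le|Q_r|$, which is also true if $Q_{r+1}$ is empty, and so $|Q_r|\le1.1^{-r}N/2$. On $B_r(S)$ we have $u\le\mu+Lr$, so $\{u>\mu+Lr\}\subset Q_r$. The same argument for $-u$, with median $-\mu$, bounds $|\{u<\mu-Lr\}|$ by $1.1^{-r}N/2$.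
\end{proof}

\section{Cutting sparse graphs and interpolating on trees}\label{sec:trees}

To repeat Example \ref{ex:theta} in a sparse graph we need cut points that meet every cycle and are far apart. Sparseness does not exclude short cycles. It does force a long path of vertices of degree $2$ once the leaves are pruned, and the middle of such a path is far from everything else.

\begin{lemma}\label{lem:cut}
Let $\theta>0$, let $q$ be an integer with $1\le q\le1/(6\theta)$, and let $H$ be a finite graph with $|E(S)|\le(1+\theta)|S|$ for every nonempty set $S$ of vertices. Then there is a set $Z$ of vertices such that $H-Z$ has no cycle and $d_H(z,z')\ge q$ for distinct $z,z'\in Z$.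
\end{lemma}

\begin{proof}
We use induction on the number of vertices; the hypothesis passes to induced subgraphs, and for the empty graph there is nothing to prove.

If $H$ has a vertex $v$ of degree at most $1$, take the set $Z$ for $H-v$. No cycle passes through $v$, and no path has $v$ as an interior vertex, so distances between the other vertices are the same in $H$ and in $H-v$. If $H$ is disconnected, take the union of the sets for the components. If $H$ is a cycle, let $Z$ be one vertex.

In the remaining case $H$ is connected, has minimum degree at least $2$, and is not a cycle, so the set $V_3$ of vertices of degree at least $3$ is nonempty. Starting from an edge, continue in both directions through vertices of degree $2$. The walk cannot close up through vertices of degree $2$ only, for then the connected graph $H$ would be a cycle; so it stops at vertices of $V_3$ in both directions. We call the result a \emph{thread}: its interior vertices have degree $2$, and its two ends, which may coincide, lie in $V_3$. Every edge lies in exactly one thread. Let $V$ and $E$ be the sets of vertices and edges of $H$, let $t$ be the number of threads, and put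
\[
\xi=|E|-|V|=\frac12\sum_{v\in V}(\deg v-2)=\frac12\sum_{v\in V_3}(\deg v-2)\ge\frac{|V_3|}2 .
\]
Each thread has two ends, and a vertex $v\in V_3$ accounts for $\deg v$ of them, so $t=\frac12\sum_{v\in V_3}\deg v=\xi+|V_3|\le3\xi$. The hypothesis for $S=V$ gives $\xi\le\theta|V|$, and $|V|\le|E|$ because $\xi\ge0$. Thus $t\le3\theta|E|$. The lengths of the threads add up to $|E|$, so some thread has length $\ell\ge1/(3\theta)\ge2q$.

Let $z$ be the vertex of this thread at $q$ steps from one end. It is an interior vertex, at least $q$ steps along the thread from both ends. Let $H'$ be obtained from $H$ by deleting the interior vertices of the thread, let $Z'$ be the set given by induction for $H'$, and put $Z=Z'\cup\{z\}$. A cycle of $H$ through an interior vertex of the thread uses both edges at that vertex, hence contains the whole thread and with it $z$. So a cycle of $H-Z$ would lie in $H'-Z'$, which has none. A path from $z$ to a point of $Z'$ leaves the interior through an end of the thread, so its length is at least $q$. A shortest path in $H$ between distinct points of $Z'$ either lies in $H'$, and then has length at least $q$, or contains an interior vertex,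 and then runs through the whole thread and has length at least $2q$.
\end{proof}

It remains to extend over an arbitrary tree. Example \ref{ex:spider} handles one branch point at the cost of a factor $2$, and this cannot be repeated an unbounded number of times. Giving every vertex the value at its nearest point of $P$ does not work either: far from $P$, adjacent vertices may have unrelated nearest points, and their values may differ by as much as $\operatorname{diam}K$. The remedy is to read the nearest value only at every $s$-th level below a root, and to spend the next $s$ levels traveling from the old reading to the new one. A vertex of a rooted tree has a single line of ancestors, so no compatibility condition arises between different branches.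

\begin{lemma}\label{lem:tree}
Let $K$ be a connected compact LNR, $c$ as in Lemma \ref{lem:paths} and $\Delta=\operatorname{diam}K$. Let $T$ be a finite tree, $P$ a nonempty set of vertices, $g_1:P\to K$ a $\tau$-Lipschitz map for $d_T$, and $s\ge1$ an integer. Then $g_1$ extends to a map $g:T\to K$ with
\[
|g(x)-g(y)|\le\frac{c\Delta}s+16c\tau s\qquad\text{for every edge }xy .
\]
\end{lemma}

\begin{proof}
Root $T$ at a vertex $o$, and call a vertex a \emph{base} if its depth is divisible by $s$. For a base $b$ choose a point $p_b\in P$ nearest to $b$ and put $w(b)=g_1(p_b)$. Let $b^-$ be the ancestor of $b$ that is $s$ levels above it, with $o^-=o$, and let $\gamma_b:[0,1]\to K$ be a $c|w(b^-)-w(b)|$-Lipschitz path from $w(b^-)$ to $w(b)$. For a vertex $x$ of depth $js+i$ with $0\le i<s$, let $b(x)$ be its ancestor of depth $js$ (so $b(x)=x$ if $i=0$), and put $\tilde g(x)=\gamma_{b(x)}(i/s)$.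

\emph{The map $\tilde g$ moves edges by at most $c\Delta/s$.} Let $y$ be a child of $x$ and $b=b(x)$. If $i+1<s$, then $b(y)=b$ and $\tilde g(y)=\gamma_b((i+1)/s)$. If $i+1=s$, then $y$ is a base with $y^-=b$, and $\tilde g(y)=\gamma_y(0)=w(b)=\gamma_b(1)=\gamma_b((i+1)/s)$. In both cases the claim follows because $\gamma_b$ is $c\Delta$-Lipschitz.

\emph{The map $\tilde g$ is within $8c\tau s$ of $g_1$ on $P$.} Let $x\in P$ and $b=b(x)$. Then $d(x,b)<s$ and $d(x,b^-)<2s$, so (F3) gives $|w(b)-g_1(x)|\le2\tau s$ and $|w(b^-)-g_1(x)|\le4\tau s$. Hence $|w(b^-)-w(b)|\le6\tau s$, so every point of $\gamma_b$ is within $6c\tau s$ of $w(b)$, and $|\tilde g(x)-g_1(x)|\le6c\tau s+2\tau s\le8c\tau s$.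

Put $g=g_1$ on $P$ and $g=\tilde g$ elsewhere. Then $|g-\tilde g|\le8c\tau s$ at both ends of an edge, which gives the bound.
\end{proof}

The bound does not depend on the tree. To make it at most $\varepsilon$ one first chooses $s$ large and then needs $\tau$ small compared with $\varepsilon/s$.

\section{Extension over $G_N$ and over $X$}\label{sec:extension}

On a single finite graph every target is an extensor; the content of the next statement is that $\delta$ does not depend on $N$. We recall McShane's extension: if $A$ is a nonempty subset of a metric space and $u:A\to\mathbb R$ is $L$-Lipschitz, then $x\mapsto\inf_{a\in A}\bigl(u(a)+L\,d(x,a)\bigr)$ is an $L$-Lipschitz function on the whole space that equals $u$ on $A$.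

\begin{proposition}\label{prop:ext}
Let $K\subset\mathbb R^m$ be a connected compact LNR. For every $\varepsilon>0$ there is $\delta>0$ such that for all $N\ge4$ and all $A\subset G_N$, every $(\delta,\delta)$-Lipschitz map $f:A\to K$ extends to an $\varepsilon$-Lipschitz map $g:G_N\to K$.
\end{proposition}

\begin{proof}
Let $\kappa,\lambda,\rho$ be as in Definition \ref{def:LNR}, $c$ as in Lemma \ref{lem:paths}, and $\Delta=\operatorname{diam}K$. If $\Delta=0$ or $A=\emptyset$ a constant map works, so assume $\Delta>0$ and $A\ne\emptyset$.

\emph{Constants.} Put $s=\lceil2c\Delta/\varepsilon\rceil$, so that $c\Delta/s\le\varepsilon/2$. For small $\delta>0$ define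
\[
\eta=2\delta\sqrt m,\qquad r=\Bigl\lfloor\frac\kappa{4\eta}\Bigr\rfloor,\qquad\beta=21m\cdot1.1^{-r},\qquad\theta=\frac{18}{\ln(1/\beta)},\qquad q=\Bigl\lfloor\frac1{6\theta}\Bigr\rfloor,
\]
\[
\sigma=\eta\max\Bigl(\lambda,\frac{4\Delta}\kappa\Bigr),\qquad\tau=\max\Bigl(2\sigma,\frac\Delta q\Bigr).
\]
Here $\beta$ will bound the fraction of vertices left after Step 1, $q$ the separation of the cut points, and $\sigma,\tau$ the Lipschitz constants after Steps 1 and 2. As $\delta\to0$ we have $\eta\to0$, $r\to\infty$, $\beta\to0$, $\theta\to0$, $q\to\infty$, $\sigma\to0$ and $\tau\to0$. Fix $\delta$, depending only on $\varepsilon$ and $K$, with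
\[
\beta\le\tfrac12,\qquad q\ge2,\qquad16c\tau s\le\varepsilon/2 .
\]
Let $G=G_N$ and let $f:A\to K$ be $(\delta,\delta)$-Lipschitz, hence $2\delta$-Lipschitz by (F1).

\emph{Step 1: extension to all but a small set.} Extending into $\mathbb R^m$ is free; the difficulty is that the values may leave the domain of $\rho$. Concentration shows that most of them lie near one point. Each coordinate $f_j$ of $f$ has a $2\delta$-Lipschitz extension $F_j:G\to\mathbb R$, and $F=(F_1,\dots,F_m)$ is an $\eta$-Lipschitz extension of $f$. Let $\mu_j$ be a median of $F_j$, let $\mu=(\mu_1,\dots,\mu_m)$, and put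
\[
W=\{x\in G:|F(x)-\mu|\le\kappa/4\},\qquad A'=A\cup W .
\]
If $|F_j(x)-\mu_j|\le2\delta r$ for all $j$, then $|F(x)-\mu|\le\eta r\le\kappa/4$. Lemma \ref{lem:conc} for each coordinate gives $|G\setminus W|\le m\cdot1.1^{-r}N$. We claim that $f$ has an extension $g_0:A'\to K$ that is $\sigma$-Lipschitz for $d_G$.

If $\operatorname{dist}(\mu,K)\le\kappa/2$, then $\operatorname{dist}(F(x),K)\le3\kappa/4$ for $x\in W$ and $F(x)\in K$ for $x\in A$. So $g_0=\rho\circ F$ is defined on $A'$, equals $f$ on $A$, and is $\lambda\eta$-Lipschitz.

If $\operatorname{dist}(\mu,K)>\kappa/2$, the retraction is of no use on $W$, but then $W$ is far from $A$. Indeed, for $a\in A$ and $x\in W$ we have $F(a)\in K$ and $\operatorname{dist}(F(x),K)>\kappa/4$, so $\eta\,d_G(a,x)\ge|F(a)-F(x)|>\kappa/4$; in particular $A\cap W=\emptyset$. Fix $u_0\in K$ and put $g_0=f$ on $A$ and $g_0=u_0$ on $W$. On $A$ the constant is $2\delta\le\eta\le\sigma$, and $|g_0(a)-g_0(x)|\le\Delta\le(4\eta\Delta/\kappa)\,d_G(a,x)$ for $a\in A$, $x\in W$.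

\emph{Step 2: values at the cut points.} Let $U=G\setminus A'$. If $U=\emptyset$, then $g=g_0$ works, since $\sigma\le\tau\le\varepsilon$. Otherwise let $Y=B_1(U)$ and let $H$ be the subgraph of $G$ induced on $Y$. We take $Y$ and not $U$ so that $H$ contains every edge of $G$ with an end in $U$. We have $|Y|\le21|U|\le\beta N\le N/2$. A nonempty set $S\subset Y$ of size $k$ has $N/k\ge1/\beta$, so $\theta_k\le\theta$, and property (b) gives $|E(S)|\le(1+\theta)|S|$. Lemma \ref{lem:cut} provides $Z\subset Y$ such that $H-Z$ has no cycle and $d_H(z,z')\ge q$ for distinct $z,z'\in Z$.

Define $g_1$ on $(A'\cap Y)\cup Z$ by $g_1=g_0$ on $A'\cap Y$ and $g_1(z)=g_0(a_z)$ for $z\in Z\setminus A'$, where $a_z$ is a point of $A'$ nearest to $z$ for $d_G$. Then $g_1$ is $\tau$-Lipschitz for $d_H$. Since $d_G\le d_H$ on $Y$, two points of $A'\cap Y$ satisfy the bound with constant $\sigma$, and by (F3) in $G$, a point $z\in Z\setminus A'$ and a point $a\in A'\cap Y$ satisfy $|g_0(a_z)-g_0(a)|\le2\sigma\,d_H(z,a)$. Two distinct points $z,z'\in Z\setminus A'$ satisfy $|g_1(z)-g_1(z')|\le\Delta\le(\Delta/q)\,d_H(z,z')$.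

\emph{Step 3: extension over the trees.} Let $T_0$ be a component of $H-Z$; it is a tree. For each edge $vz$ of $H$ with $v\in T_0$ and $z\in Z$, attach to $v$ a new leaf labeled $z$, and let $T$ be the resulting tree. Let $\varphi:T\to H$ be the identity on $T_0$ and send each new leaf to its label. It maps edges to edges, so $d_H(\varphi(x),\varphi(y))\le d_T(x,y)$, and $g_1\circ\varphi$ is $\tau$-Lipschitz for $d_T$ on $P=\varphi^{-1}(A'\cup Z)$. Extend $g_1\circ\varphi$ to a map $g_T:T\to K$ by Lemma \ref{lem:tree}, or let $g_T$ be constant if $P=\emptyset$. It moves each edge of $T$ by at most $c\Delta/s+16c\tau s\le\varepsilon$.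

Define $g:G\to K$ by $g=g_T$ on each component $T_0$ of $H-Z$, $g=g_1$ on $Z$, and $g=g_0$ on $G\setminus Y\subset A'$. Then $g=g_0$ on all of $A'$: on $A'\cap T_0$ and on $A'\cap Z$ we have $g=g_1=g_0$. In particular $g$ extends $f$. Consider an edge of $G$. If it has an end in $U$, it is an edge of $H$, and its ends are not both in $Z$ because $q\ge2$. If neither end is in $Z$, it is an edge of some $T_0$. If it is $vz$ with $v\in T_0$ and $z\in Z$, then $g(z)=g_1(z)$ is the value of $g_T$ at the leaf attached for this edge. In both cases $g$ moves it by at most $\varepsilon$. If the edge has no end in $U$, both ends lie in $A'$ and $g=g_0$ moves it by at most $\sigma\le\varepsilon$. As $G$ is connected, $g$ is $\varepsilon$-Lipschitz by (F2).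
\end{proof}

\begin{remark}
Property (a) enters through Lemma \ref{lem:conc} in Step 1 and through the connectedness of $G_N$; property (b) enters only in Step 2. The degree bound keeps $Y$ small. The retraction $\rho$ is used in the first case of Step 1 and in Lemma \ref{lem:paths}. Connectedness of $K$ is used only through the paths $\gamma_b$ of Lemma \ref{lem:tree}; Theorem \ref{thm:B}(1) shows that it cannot be dropped.
\end{remark}

\begin{proof}[Proof of Theorems \ref{thm:A}(2) and \ref{thm:B}(1)]
Let $K$ be a connected compact LNR, $\Delta=\operatorname{diam}K$ and $\varepsilon>0$. Independent extensions on two graphs $G_N$, $G_M$ are compatible if $\varepsilon(N+M)\ge\Delta$, so only finitely many small graphs need to be treated together. Put $i_0=\lceil\Delta/\varepsilon\rceil+1$ and $X_0=\bigcup_{N<i_0}G_N$, which may be empty; points of $X_0$ are at distance at most $2i_0$. Let $\delta$ be the minimum of $\varepsilon/(2i_0+1)$ and the number given by Proposition \ref{prop:ext}. Let $A\subset X$ and let $f:A\to K$ be $(\delta,\delta)$-Lipschitz.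

On $X_0$ let $g=f$ on $A\cap X_0$ and let $g$ be constant on $X_0\setminus A$, with value in $f(A\cap X_0)$ if this set is nonempty. As $f(A\cap X_0)$ has diameter at most $\delta(2i_0+1)\le\varepsilon$, we get $|g(x)-g(y)|\le\varepsilon$ for $x,y\in X_0$. On $G_N$ with $N\ge i_0$ let $g$ be the $\varepsilon$-Lipschitz extension of $f|_{A\cap G_N}$ from Proposition \ref{prop:ext}. If $x,y$ lie in different graphs and are not both in $X_0$, then $d(x,y)\ge i_0\ge\Delta/\varepsilon$, so $|g(x)-g(y)|\le\Delta\le\varepsilon\,d(x,y)$. Thus $g$ is an $(\varepsilon,\varepsilon)$-Lipschitz extension of $f$, and $K$ is an extensor of $X$.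

By Example \ref{ex:sphere} this applies to $K=S^n$ for every $n\ge1$. Since $X$ is proper with bounded geometry and $\operatorname{asdim}X=\infty$ by Lemma \ref{lem:asdim}, Theorem \ref{thm:A}(2) follows. If a compact LNR $K$ is not connected, it is not an extensor of $X$, for otherwise Theorem \ref{thm:A}(1) would give $\operatorname{asdim}X\le0$. This completes Theorem \ref{thm:B}(1).
\end{proof}

\section{The Higson corona}\label{sec:higson}

The space $X$ is discrete and its balls are finite. A map $u:X\to\mathbb R^m$ is \emph{slowly oscillating} if for all $R>0$ and $\alpha>0$ there is a finite set $X'\subset X$ such that $|u(x)-u(y)|\le\alpha$ whenever $x\notin X'$ and $d(x,y)\le R$; this holds for $u$ if and only if it holds for each coordinate. The \emph{Higson compactification} $hX$ is the compact Hausdorff space containing $X$ as a dense subspace such that a bounded real function on $X$ extends continuously to $hX$ if and only if it is slowly oscillating. The \emph{Higson corona} is $\nu X=hX\setminus X$. A dense locally compact subspace of a Hausdorff space is open, so $X$ is open in $hX$, and: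
\begin{enumerate}
\item[(H1)] $\nu X$ is closed in $hX$, hence compact, and it is nonempty because the infinite discrete space $X$ is not compact;
\item[(H2)] a closed subset of $hX$ disjoint from $\nu X$ is a compact subset of $X$, hence finite.
\end{enumerate}
We also use Tietze's theorem: a continuous map from a closed subset of a compact Hausdorff space to $\mathbb R^m$ or to $[0,1]$ extends continuously over the space. A finite subset of $X$ misses $G_N$ for all large $N$, and for $x\in G_N$ with $N>R$ the $R$-ball about $x$ lies in $G_N$. Consequently a map $u$ on $X$ whose restriction to $G_N$ is $\varepsilon_N$-Lipschitz for all large $N$, with $\varepsilon_N\to0$, is slowly oscillating: take $X'=\bigcup_{N<N'}G_N$ with $N'>R$ and $\varepsilon_NR\le\alpha$ for $N\ge N'$.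

\begin{proof}[Proof of Theorem \ref{thm:B}(2)]
\emph{Upper bound.} By Theorem \ref{thm:classical} it suffices to extend over $\nu X$ a continuous map $f:C\to S^1$ with $C\subset\nu X$ closed. The plan is to spread $f$ to a subset $A$ of $X$, extend graph by graph, and return to the corona. By (H1) and Tietze's theorem, $f$ extends to a continuous map $F:hX\to\mathbb R^2$, and $F|_X$ is slowly oscillating. Let $O=\{y\in hX:|F(y)|>\frac12\}$, an open set containing $C$, let $A=O\cap X$, and let $f_A=F/|F|:A\to S^1$.

Given $\delta>0$, there is a finite set $X'$ with $|F(x)-F(y)|\le\delta/2$ whenever $x\notin X'$ and $d(x,y)\le2/\delta$. Let $N$ be so large that $G_N\cap X'=\emptyset$ and let $x,y\in A\cap G_N$. If $d(x,y)\le2/\delta$, then $|f_A(x)-f_A(y)|\le\delta$, as $u\mapsto u/|u|$ is $2$-Lipschitz on $\{|u|\ge\frac12\}$ by Example \ref{ex:sphere}. Otherwise $|f_A(x)-f_A(y)|\le2\le\delta\,d(x,y)$. So $f_A|_{A\cap G_N}$ is $(\delta,\delta)$-Lipschitz for all large $N$.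

For $k\ge1$ let $\delta_k$ be given by Proposition \ref{prop:ext} for $K=S^1$ and $\varepsilon=1/k$, and choose $N_1<N_2<\cdots$ such that $f_A|_{A\cap G_N}$ is $(\delta_k,\delta_k)$-Lipschitz for $N\ge N_k$. For $N_k\le N<N_{k+1}$ let $g|_{G_N}$ be a $(1/k)$-Lipschitz extension of $f_A|_{A\cap G_N}$, and for $N<N_1$ let it be any extension. Then $g:X\to S^1$ is slowly oscillating, so it extends to a continuous map $\bar g:hX\to\mathbb R^2$, with values in $S^1$ because $X$ is dense and $S^1$ is closed. The maps $\bar g$ and $F/|F|$ are continuous on $O$ and agree on $A$, which is dense in the open set $O$; so they agree on $O$. On $C$ we have $F/|F|=f$. Thus $\bar g|_{\nu X}$ extends $f$, and $\dim\nu X\le1$.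

\emph{Lower bound.} We show that $\dim\nu X\le0$ fails; the reason is that the graphs $G_N$ are connected and their diameters tend to infinity. Let $D_N=\operatorname{diam}G_N=d(a_N,b_N)$ with $a_N,b_N\in G_N$. From $N\le21^{D_N}$ we get $D_N\ge1$ and $D_N\to\infty$. The function $u(x)=d(x,a_N)/D_N$ for $x\in G_N$ takes values in $[0,1]$ and is $(1/D_N)$-Lipschitz on $G_N$, hence slowly oscillating. Let $\bar u$ be its extension to $hX$ and $C_i=\bar u^{-1}(i)\cap\nu X$ for $i=0,1$; these are disjoint closed sets.

Suppose that $\dim\nu X\le0$. By Theorem \ref{thm:classical}, with the two-point space $\{0,1\}$ as $S^0$, there is a continuous map $v:\nu X\to\{0,1\}$ equal to $i$ on $C_i$. Extend it to a continuous map $v:hX\to[0,1]$. The closed set $v^{-1}([\frac14,\frac34])$ misses $\nu X$, so it is finite by (H2). Also $v|_X$ is slowly oscillating. Hence for large $N$ the values of $v$ on $G_N$ lie in $[0,\frac14)\cup(\frac34,1]$ and differ by less than $\frac14$ along edges; as $G_N$ is connected, they all lie in one of the two intervals.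

On the other hand, the closed set $\bar u^{-1}(0)\cap v^{-1}([\frac14,1])$ misses $\nu X$, since its points in $\nu X$ would lie in $C_0$, where $v=0$. By (H2) it is finite. As $u(a_N)=0$, we get $v(a_N)<\frac14$ for large $N$. The set $\bar u^{-1}(1)\cap v^{-1}([0,\frac34])$ is finite for the same reason, with $C_1$ in place of $C_0$, and $u(b_N)=1$, so $v(b_N)>\frac34$ for large $N$. This contradicts the previous paragraph. Therefore $\dim\nu X=1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CAD}
\emph{Coarse amenability and discreteness},
\texttt{https://cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 5E7EB68CE72B049576102FC4615C3692/\allowbreak S1446788715000312a.pdf/\allowbreak coarse-amenability-and-discreteness.pdf}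

\bibitem{Eng}
Engelking, \emph{Theory of Dimensions, Finite and Infinite}.

\end{thebibliography}
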